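\title{Local rigidity of finite-volume hyperbolic manifolds with totally geodesic boundary}

\begin{abstract}
Let $M$ be a complete connected hyperbolic $d$-manifold of finite volume with non-empty totally geodesic boundary. We prove that for $d\ge 5$ the holonomy group of $M$ is locally rigid in $\operatorname{Isom}(\mathbb H^d)$; more precisely, $H^1(\pi_1(M);\mathfrak{so}(d,1))=0$. An infinitesimal deformation of $M$ is reflected \emph{with a sign} across $\partial M$ and glued to itself on the double of $M$. This reduces the statement to the vanishing theorem for lattices, applied to the double in dimension $d$ and to the boundary in dimension $d-1$; a proof of the vanishing theorem is included. In dimension four the same method gives rigidity when $\partial M$ is compact, and in general bounds the infinitesimal deformations by twice the number of cusps that meet $\partial M$.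
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $\mathbb H^d$ be hyperbolic $d$-space, $G=\operatorname{Isom}(\mathbb H^d)$ its isometry group and $\mathfrak g=\mathfrak{so}(d,1)$ the Lie algebra of $G$. For a discrete subgroup $\Gamma<G$, let $\mathcal R(\Gamma)$ be the set of all homomorphisms $\Gamma\to G$, not necessarily faithful or discrete, with the compact-open topology; since $\Gamma$ is discrete, this is the topology of pointwise convergence. Let $\rho_0\in\mathcal R(\Gamma)$ be the inclusion. The group $G$ acts on $\mathcal R(\Gamma)$ by conjugation, and $\Gamma$ is \emph{locally rigid} if the orbit $G\cdot\rho_0$ is open in $\mathcal R(\Gamma)$. As $G$ acts by homeomorphisms, this says that every homomorphism close enough to $\rho_0$ is conjugate to $\rho_0$.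

Two extreme cases set the scale. If $\Gamma$ is free of rank $q\ge2$, then $\mathcal R(\Gamma)=G^q$ has dimension $q\dim G$, while the orbit is a smooth image of $G$; so $\Gamma$ is never locally rigid. If $\mathbb H^d/\Gamma$ is a manifold of finite volume and $d\ge4$, then $\Gamma$ is locally rigid (Theorem~\ref{thm:vanish} and Lemma~\ref{lem:weil}). This paper is about groups of infinite covolume that are nevertheless close to the second case.

A hyperbolic $d$-manifold \emph{with totally geodesic boundary} is locally isometric to $\mathbb H^d$ or to a closed half-space bounded by a hyperplane. If such a manifold $M$ is complete and connected, its universal cover is a convex subset of $\mathbb H^d$ bounded by disjoint hyperplanes, and the deck group acts by isometries of $\mathbb H^d$ (see Section~\ref{sec:double}). This gives a \emph{holonomy representation} $\rho_0:\pi_1(M)\to G$, which is faithful, has discrete image, and is unique up to conjugation. Such manifolds arise as convex cores. The \emph{hull} of a discrete group $\Gamma$ is the convex hull in $\mathbb H^d$ of its limit set, and $\operatorname{core}(\Gamma)$ is the quotient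 of the hull by $\Gamma$. The group $\Gamma$ \emph{has totally geodesic boundary} if every component of the boundary of $\operatorname{core}(\Gamma)$ is totally geodesic; when the hull has interior points, this means that every component of the boundary of the hull is a hyperplane.

Kerckhoff and Storm proved that if $M$ is a \emph{compact} connected hyperbolic $d$-manifold with non-empty totally geodesic boundary and $d\ge4$, then $\rho_0(\pi_1(M))$ is locally rigid. In dimension four compactness cannot be weakened to finite volume, at least for groups with torsion. Kerckhoff and Storm's right-angled Coxeter group $\Gamma_{22}<\operatorname{Isom}(\mathbb H^4)$, associated with the polytope obtained from the regular ideal 24-cell by removing two disjoint facets, has totally geodesic boundary and a non-compact convex core of finite volume, and it is not locally rigid. The following conjecture is posed in \cite{problem}.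

\medskip
\noindent\textbf{Conjecture.} \emph{Let $M$ be a complete connected hyperbolic $d$-manifold of finite volume with non-empty totally geodesic boundary, and let $d\ge5$. Then for any holonomy representation $\rho_0$ the discrete group $\rho_0(\pi_1(M))$ is locally rigid.}

\subsection{Results}

The conjecture is true, and the infinitesimal statement behind it holds as well. Throughout, coefficients are real, and a group with a homomorphism $\rho_0$ to $G$ acts on $\mathfrak g$ through $\operatorname{Ad}\circ\rho_0$.

\begin{theorem}\label{thm:A}
Let $M$ be a complete connected hyperbolic $d$-manifold of finite volume with non-empty totally geodesic boundary, $d\ge5$, and let $\rho_0$ be a holonomy representation. Then $H^1(\pi_1(M);\mathfrak{so}(d,1))=0$, and $\rho_0(\pi_1(M))$ is locally rigid.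
\end{theorem}

The second theorem isolates the key step and describes dimension four. In it, $\mathcal K$ is the local system on $M$ with fiber $\mathfrak g$ and monodromy $\operatorname{Ad}\circ\rho_0$; the cusps of $M$ are its ends; and a \emph{pure translation} in a cusp is an element of $\pi_1(M)$ that acts as $(x,y)\mapsto(x+v,y)$ in an upper half-space model in which the cusp lifts to $\infty$ (see Section~\ref{sec:four}).

\begin{theorem}\label{thm:B}
Let $M$ be as in Theorem~\ref{thm:A} but with $d\ge4$, and let $\Gamma=\pi_1(M)$, $G=\operatorname{Isom}(\mathbb H^d)$, $\mathfrak g=\mathfrak{so}(d,1)$.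
\begin{enumerate}
\item[(1)] Along $\partial M$ the coefficients split as $\mathcal K^+\oplus\mathcal K^-$, with fibers $\mathfrak{so}(d-1,1)$ and $\mathbb R^{d-1,1}$. Both maps $H^1(\Gamma;\mathfrak g)\to H^1(\partial M;\mathcal K^\pm)$ are injective.
\item[(2)] If $d=4$ and $\partial M$ is compact (with $M$ compact or not), then $H^1(\Gamma;\mathfrak g)=0$ and $\rho_0(\Gamma)$ is locally rigid.
\item[(3)] If $d=4$ and exactly $k$ cusps of $M$ meet $\partial M$, then $\dim H^1(\Gamma;\mathfrak g)\le 2k$. If one chooses a non-trivial pure translation $\gamma_j\in\Gamma$ in each of these cusps, then $G\cdot\rho_0$ is open in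
\[
\{\rho\in\mathcal R(\Gamma):\ \rho(\gamma_j)\text{ is conjugate to }\rho_0(\gamma_j)\text{ for all }j\}.
\]
\item[(4)] (Torsion allowed.) Let $d\ge5$, and let $\Gamma<G$ be any discrete finitely generated group such that the hull has non-empty interior, each component of its boundary (if any) is a hyperplane, and the core has finite volume. Then $H^1(\Gamma;\mathfrak g)=0$ and $\Gamma$ is locally rigid.
\item[(5)] (Sharpness.) There are torsion-free examples with $d=4$ that are not locally rigid.
\end{enumerate}
\end{theorem}

For compact $M$, Theorem~\ref{thm:A} and Theorem~\ref{thm:B}(2) recover the theorem of Kerckhoff and Storm.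

\subsection{Why five, and the idea of the proof}

Let $S=\partial M$ and let $N$ be the double of $M$ along $S$. For each component $S_i$ of $S$ we have
\[
\pi_1(S_i)\subset\Gamma\subset\pi_1(N),
\]
and the two outer groups are lattices, in dimensions $d-1$ and $d$. The vanishing theorem for lattices says that $H^1$ with coefficients in $\mathfrak{so}(n,1)$ vanishes for every finite-volume hyperbolic $n$-manifold with $n\ge4$ and for every closed one with $n=3$; for a cusped 3-manifold it needs a condition at the cusps. If rigidity of $\Gamma$ followed from rigidity of both neighbors, one would predict it for $d\ge4$ when $S$ is compact and for $d\ge5$ in general. These are the thresholds above.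

The obvious way to use the double runs as follows. If, along a deformation of $\Gamma$, every boundary group keeps preserving a hyperplane, then the deformation can be mirrored across these hyperplanes and extends to $\pi_1(N)$, which is rigid. The difficulty is that nothing forces a boundary group to keep preserving a hyperplane. An infinitesimal deformation $a$ restricts to $S$ as $a^++a^-$, where $a^+\in H^1(S;\mathcal K^+)$ deforms the boundary groups inside their hyperplanes and $a^-\in H^1(S;\mathcal K^-)$ moves them off. Mirroring needs $a^-=0$; rigidity of $S$ gives $a^+=0$. The observation that closes the gap is that when $a^+=0$, \emph{minus} the mirror image of $a$ agrees with $a$ along $S$. So $a$ extends to the double after all, and vanishes there.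

Section~\ref{sec:prelim} fixes the language and proves Weil's lemma, which passes from cohomology to local rigidity. Section~\ref{sec:double} contains the gluing argument. Sections~\ref{sec:cusp} and~\ref{sec:vanish} prove the vanishing theorem in the form needed here. The theorems are deduced in Sections~\ref{sec:main}--\ref{sec:torsion}.

\section{Cocycles, Killing fields and Weil's lemma}\label{sec:prelim}

\subsection{Cocycles}\label{ss:cocycles}

Let $\Gamma$ be a group, $G$ a Lie group with Lie algebra $\mathfrak g$, and $\rho_0:\Gamma\to G$ a homomorphism. We write $\operatorname{Ad}\gamma$ for $\operatorname{Ad}\rho_0(\gamma)$. A \emph{cocycle} is a map $z:\Gamma\to\mathfrak g$ with $z(\gamma\delta)=z(\gamma)+\operatorname{Ad}\gamma\,z(\delta)$, a \emph{coboundary} is a cocycle of the form $\gamma\mapsto\xi-\operatorname{Ad}\gamma\,\xi$ with $\xi\in\mathfrak g$, and $H^1(\Gamma;\mathfrak g)=Z^1(\Gamma;\mathfrak g)/B^1(\Gamma;\mathfrak g)$ is the quotient of cocycles by coboundaries. If $\rho_t$ is a smooth path of homomorphisms through $\rho_0$, the product rule shows that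
\[
z(\gamma)=\tfrac{\mathrm d}{\mathrm dt}\big|_{t=0}\,\rho_t(\gamma)\rho_0(\gamma)^{-1}
\]
is a cocycle; we say that $z$ is \emph{tangent} to $\rho_t$. The path $\exp(t\xi)\rho_0\exp(-t\xi)$ gives the coboundary of $\xi$. So $H^1(\Gamma;\mathfrak g)$ measures first-order deformations modulo conjugation.

A map $z$ is a cocycle exactly when $\gamma\cdot u=\operatorname{Ad}\gamma\,u+z(\gamma)$ is an affine action of $\Gamma$ on $\mathfrak g$, and $z$ is the coboundary of $\xi$ exactly when this action fixes $\xi$.

\begin{lemma}\label{lem:index}
If $\Gamma'<\Gamma$ has finite index, then restriction $H^1(\Gamma;\mathfrak g)\to H^1(\Gamma';\mathfrak g)$ is injective.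
\end{lemma}

\begin{proof}
If $\Gamma'$ fixes $\xi$ in the affine action defined by $z$, then the $\Gamma$-orbit of $\xi$ is finite, and $\Gamma$ fixes its barycenter.
\end{proof}

From $z(\gamma^{-1})=-\operatorname{Ad}\gamma^{-1}z(\gamma)$ we also get the conjugation formula
\begin{equation}\label{eq:conj}
z(\gamma\delta\gamma^{-1})=\operatorname{Ad}\gamma\,z(\delta)+\bigl(1-\operatorname{Ad}(\gamma\delta\gamma^{-1})\bigr)z(\gamma).
\end{equation}

\subsection{Local systems and forms}\label{ss:forms}

Let $X$ be a connected manifold, possibly with boundary, with universal cover $\widetilde X$ and $\pi_1(X)=\Gamma$, and let $\mathcal K=\widetilde X\times_\Gamma\mathfrak g$ be the flat bundle (local system) defined by $\operatorname{Ad}\circ\rho_0$. Then $H^1(X;\mathcal K)=H^1(\Gamma;\mathfrak g)$. In de Rham terms, a $\mathcal K$-valued form on $X$ is a $\mathfrak g$-valued form $\omega$ on $\widetilde X$ that is \emph{equivariant}, $\gamma^*\omega=\operatorname{Ad}\gamma\,\omega$, and a closed equivariant 1-form represents the class of its period cocycle $z(\gamma)=\int_{x_0}^{\gamma x_0}\omega$. Two closed equivariant 1-forms represent the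 same class if and only if they differ by $\mathrm df$ with $f:\widetilde X\to\mathfrak g$ equivariant.

When $X$ is a hyperbolic manifold and $\rho_0$ its holonomy, $\mathcal K$ has an intrinsic description. A Killing field on a connected open subset of $\mathbb H^n$ extends uniquely to $\mathbb H^n$, and the Killing fields of $\mathbb H^n$ form $\mathfrak{so}(n,1)$; so $\mathcal K$ is the local system of germs of Killing fields on $X$. In particular an isometry of $X$ acts on $\mathcal K$ by push-forward, and on $\mathbb H^n\times\mathfrak{so}(n,1)$ a lift $g$ of the isometry acts by $(g,\operatorname{Ad}g)$.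

\subsection{Hyperbolic space and cusps}\label{ss:models}

Let $\mathbb R^{n,1}$ be $\mathbb R^{n+1}$ with a form $\langle\,,\rangle$ of signature $(n,1)$. Then $\mathbb H^n$ is a sheet of $\{p:\langle p,p\rangle=-1\}$, $T_p\mathbb H^n=p^\perp$, and $\operatorname{Isom}(\mathbb H^n)$ is the subgroup of $O(n,1)$ preserving the sheet. Hyperplanes are the sets $\nu^\perp\cap\mathbb H^n$ with $\langle\nu,\nu\rangle=1$. We identify $\mathfrak{so}(n,1)$ with $\Lambda^2\mathbb R^{n,1}$ by letting $u\wedge v$ act as $w\mapsto\langle v,w\rangle u-\langle u,w\rangle v$. Then
\begin{equation}\label{eq:deriv}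
\operatorname{Ad}g\,(u\wedge v)=gu\wedge gv,\qquad [A,u\wedge v]=Au\wedge v+u\wedge Av .
\end{equation}
In the upper half-space model $\{(x,y):x\in\mathbb R^{n-1},\ y>0\}$ with metric $(|\mathrm dx|^2+\mathrm dy^2)/y^2$, hyperplanes are vertical or are hemispheres centered on $\{y=0\}$.

We use the following standard facts. A complete hyperbolic $n$-manifold $N$ of finite volume without boundary is the union of a compact set and finitely many disjoint \emph{cusps} $\Pi\backslash\{y\ge y_0\}$. Here the \emph{cusp group} $\Pi$, the stabilizer of $\infty$ in $\pi_1(N)$, is a discrete torsion-free group of isometries of $\mathbb R^{n-1}$ with compact quotient, and $y_0$ may be increased at will. By Bieberbach's theorem the translations in $\Pi$ form a normal subgroup $P$ of finite index, which is a lattice in $\mathbb R^{n-1}$. Cutting off the cusps shows that $N$ is homotopy equivalent to a compact manifold, so $\pi_1(N)$ is finitely generated.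

\subsection{From cohomology to local rigidity}

The space $\operatorname{Hom}(\Gamma,G)$ need not be a manifold, so the passage from $H^1=0$ to openness of the orbit needs an argument. The idea is to enlarge $\operatorname{Hom}(\Gamma,G)$ near $\rho_0$ to a manifold with the same tangent space, and to see that the orbit fills even this larger set. The case $k=0$ of the next lemma is Weil's theorem \cite{weil}; the relative case is used for Theorem~\ref{thm:B}(3).

\begin{lemma}\label{lem:weil}
Let $\Gamma$ be finitely generated, $G$ a Lie group with countably many components, $\rho_0\in\operatorname{Hom}(\Gamma,G)$, and $\gamma_1,\dots,\gamma_k\in\Gamma$ with $k\ge0$. Assume that the conjugacy class $O_i$ of each $\rho_0(\gamma_i)$ is an embedded submanifold of $G$, and that $0$ is the only class in $H^1(\Gamma;\mathfrak g)$ that restricts to $0$ in every $H^1(\langle\gamma_i\rangle;\mathfrak g)$. Then $G\cdot\rho_0$ is open in $\mathcal R'=\{\rho\in\operatorname{Hom}(\Gamma,G):\rho(\gamma_i)\in O_i\text{ for all }i\}$. In particular, if $H^1(\Gamma;\mathfrak g)=0$, then $G\cdot\rho_0$ is open in $\operatorname{Hom}(\Gamma,G)$.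
\end{lemma}

\begin{proof}
Write $\Gamma=F/R$ with $F$ free on $s_1,\dots,s_q$. Evaluation on the generators identifies $\operatorname{Hom}(F,G)$ with the manifold $G^q$, and $\operatorname{Hom}(\Gamma,G)$ with the subspace where $\operatorname{ev}_w=1$ for all $w\in R$; here $\operatorname{ev}_w:G^q\to G$ evaluates the word $w$. Identify tangent spaces of $G$ with $\mathfrak g$ by right translation. A tangent vector $(u_1,\dots,u_q)$ to $G^q$ at $\rho_0$ is then the same as the cocycle $z\in Z^1(F;\mathfrak g)$ with $z(s_i)=u_i$, and by Section~\ref{ss:cocycles} the differential of $\operatorname{ev}_w$ at $\rho_0$ is $z\mapsto z(w)$. The cocycle $z$ descends to $\Gamma$ if and only if $z(w)=0$ for all $w\in R$. These are linear conditions on a finite-dimensional space, so finitely many of them, for $w_1,\dots,w_l\in R$, already cut out $Z^1(\Gamma;\mathfrak g)$.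

Fix words representing the $\gamma_i$. As $O_i$ is embedded, there is a submersion $\psi_i$ from a neighborhood $U_i$ of $\rho_0(\gamma_i)$ to a vector space with $O_i\cap U_i=\psi_i^{-1}(0)$. The orbit map $G\to O_i$ is onto and of constant rank, hence a submersion, so $\ker\mathrm d\psi_i=T_{\rho_0(\gamma_i)}O_i=\{\xi-\operatorname{Ad}\gamma_i\,\xi\}$. A cocycle on $\langle\gamma_i\rangle$ is determined by its value at $\gamma_i$, so $z(\gamma_i)$ lies in this space if and only if $z|_{\langle\gamma_i\rangle}$ is a coboundary. Define, near $\rho_0$ in $G^q$, the vector-valued map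
\[
h=(\log\operatorname{ev}_{w_1},\dots,\log\operatorname{ev}_{w_l},\ \psi_1\circ\operatorname{ev}_{\gamma_1},\dots,\psi_k\circ\operatorname{ev}_{\gamma_k}).
\]
The hypothesis says that $\ker\mathrm dh_{\rho_0}=B^1(\Gamma;\mathfrak g)$, and this is the image of $\mathrm df_1$ for the orbit map $f(g)=g\rho_0g^{-1}$.

Let $\operatorname{pr}$ be a linear projection onto the image of $\mathrm dh_{\rho_0}$. Then $\operatorname{pr}\circ h$ is a submersion at $\rho_0$ whose differential has the same kernel, so near $\rho_0$ the set $Z=(\operatorname{pr}\circ h)^{-1}(0)$ is a manifold with $T_{\rho_0}Z=\operatorname{im}\mathrm df_1$. Since $h$ vanishes on $\mathcal R'$ near $\rho_0$, we have $\mathcal R'\subset Z$ near $\rho_0$. The orbit lies in $\mathcal R'$, so $f$ maps a neighborhood of $1$ into $Z$, and it is a submersion to $Z$ at $1$. Hence the orbit contains a neighborhood of $\rho_0$ in $Z$, and so in $\mathcal R'$. As $\mathcal R'$ is invariant under conjugation, the same holds at every point of the orbit.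
\end{proof}

\section{The double, and reflection with a sign}\label{sec:double}

In this section $M$ is a complete connected hyperbolic $d$-manifold of finite volume with non-empty totally geodesic boundary $S$, $d\ge2$, and $\mathfrak g=\mathfrak{so}(d,1)$.

\subsection{The double}\label{ss:double}

Let $N=M\cup_SM'$ be the union of two copies of $M$ glued along $S$, and let $\tau:N\to N$ be the involution that exchanges the copies and fixes $S$ pointwise. A half-ball chart at a point of $S$ extends by reflection to a ball chart, so $N$ is a connected hyperbolic manifold without boundary, $\tau$ is an isometry, $\operatorname{vol}N=2\operatorname{vol}M<\infty$, and $S$ is a closed embedded totally geodesic hypersurface. The folding map $N\to M$ preserves lengths, so the metric of $N$ restricts to that of $M$ and of $M'$; a Cauchy sequence in $N$ has a subsequence in one of them, and $N$ is complete. Thus $N=\pi_1(N)\backslash\mathbb H^d$.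

The preimage of $S$ in $\mathbb H^d$ is a closed embedded totally geodesic hypersurface, that is, a locally finite family of disjoint hyperplanes, which we call \emph{walls}. The components of its complement are convex. Each wall has the preimage of $M$ on one side and that of $M'$ on the other, so the components of the preimage of $M$ are closures of complementary components. Fix one, $\widetilde M$. It is convex, so it is the universal cover of $M$, and $\Gamma=\pi_1(M)$ is its stabilizer in $\pi_1(N)$; the inclusion of $\Gamma$ in $G$ is the holonomy. Let $W=\nu^\perp\cap\mathbb H^d$ be a wall in $\partial\widetilde M$, covering the component $S_i$ of $S$, and let $r$ be the reflection in $W$. Two facts are used repeatedly.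
\begin{itemize}
\item The stabilizer $\Lambda$ of $W$ in $\pi_1(N)$ is $\pi_1(S_i)$. It preserves the preimage of $M$, hence each side of $W$; so it fixes $\nu$, commutes with $r$, and lies in $\Gamma$.
\item The reflection $r$ is a lift of $\tau$, because the lift of $\tau$ that fixes a given point of $W$ has the same differential there as $r$.
\end{itemize}

\begin{lemma}\label{lem:finvol}
\textup{(a)} $\Gamma$ is finitely generated. \textup{(b)} The cusps $\mathcal C=\Pi\backslash\{y\ge y_0\}$ of $N$ can be chosen so that only vertical walls meet $\{y\ge y_0\}$, and then $S\cap\mathcal C=X\times[y_0,\infty)$ with $X$ compact. If $d\ge3$, the components of $S$ are complete hyperbolic $(d-1)$-manifolds of finite volume, finitely many in number.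
\end{lemma}

\begin{proof}
(a) The folding map is a retraction of $N$ onto $M$, so $\Gamma$ is a quotient of the finitely generated group $\pi_1(N)$.

(b) Let $t\in\Pi$ be a translation by a vector of length $\ell>0$. A wall that is a hemisphere of radius greater than $\ell/2$ would meet its image under $t$, which is a different wall. So for $y_0>\ell/2$ only vertical walls meet $\{y\ge y_0\}$, and $S\cap\mathcal C=X\times[y_0,\infty)$, where $X$ is a closed, hence compact, hypersurface of the compact flat manifold $\Pi\backslash\mathbb R^{d-1}$. The rest of $S$ is closed in a compact set, so $S$ has finitely many components; each is a quotient $\Lambda\backslash W$, hence complete. The $(d-1)$-dimensional volume of $S\cap\mathcal C$ is $\operatorname{vol}(X)\int_{y_0}^\infty y^{-(d-1)}\,\mathrm dy$, which is finite for $d\ge3$.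
\end{proof}

\subsection{The splitting along the boundary}\label{ss:split}

Since $\tau$ fixes $S$ pointwise, push-forward of Killing fields defines an involution $\tau_*$ of the local system $\mathcal K|_S$. Let $\mathcal K|_S=\mathcal K^+\oplus\mathcal K^-$ be its decomposition into $\pm1$-eigenspaces. Over the wall $W$ the involution is $\operatorname{Ad}r$, and by \eqref{eq:deriv} its eigenspaces are
\[
\mathfrak g^+=\Lambda^2(\nu^\perp)=\mathfrak{so}(d-1,1),\qquad \mathfrak g^-=\nu\wedge\nu^\perp\cong\nu^\perp=\mathbb R^{d-1,1}.
\]
The group $\Lambda$ acts on $\mathfrak g^+$ by the adjoint action of $\operatorname{Isom}(W)$, so $\mathcal K^+$ is the local system of Killing fields of the hyperbolic manifold $S$. On $\mathfrak g^-$ it acts by the standard representation. For $a\in H^1(M;\mathcal K)=H^1(\Gamma;\mathfrak g)$ write $a|_S=a^++a^-$ with $a^\pm\in H^1(S;\mathcal K^\pm)$.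

The class $a^+$ is a first-order deformation of the holonomy of $S$. To see what $a^-$ measures, let $z$ be tangent to $\rho_t$, write $z(\lambda)=z^+(\lambda)+\nu\wedge u(\lambda)$ for $\lambda\in\Lambda$, and look for unit vectors $\nu_t$ with $\rho_t(\lambda)\nu_t=\nu_t$. As $z(\lambda)\nu=-u(\lambda)$, the derivative of this equation at $t=0$ is $u(\lambda)=\lambda\dot\nu-\dot\nu$. So $a^-$ vanishes on $S_i$ exactly when $\Lambda$ preserves a moving hyperplane to first order.

\subsection{The gluing by hand: connected boundary}\label{ss:byhand}

Suppose that $S$ is connected. The cover $r\widetilde M$ of $M'$ has group $r\Gamma r$, and van Kampen's theorem gives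
\[
\pi_1(N)=\Gamma*_\Lambda r\Gamma r .
\]
A cocycle is an affine action with prescribed linear part. So by the universal property of the amalgam, a cocycle on $\Gamma$ and a cocycle on $r\Gamma r$ that agree on $\Lambda$ extend to a cocycle on $\pi_1(N)$.

Let $z$ be a cocycle on $\Gamma$ and $\epsilon=\pm1$. Define $z_\epsilon(r\gamma r)=\epsilon\operatorname{Ad}r\,z(\gamma)$. This is a cocycle on $r\Gamma r$:
\[
z_\epsilon(r\gamma r\cdot r\delta r)=\epsilon\operatorname{Ad}r\,z(\gamma)+\epsilon\operatorname{Ad}(r\gamma)\,z(\delta)=z_\epsilon(r\gamma r)+\operatorname{Ad}(r\gamma r)\,z_\epsilon(r\delta r).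
\]
For $\lambda\in\Lambda$ we have $r\lambda r=\lambda$, so with $z(\lambda)=z^+(\lambda)+z^-(\lambda)$ we get $z_\epsilon(\lambda)=\epsilon\,(z^+(\lambda)-z^-(\lambda))$. Suppose that $a^+=0$, so that $z^+$ is the coboundary on $\Lambda$ of some $\xi\in\mathfrak g^+$. Subtract from $z$ the coboundary of $\xi$ on all of $\Gamma$; now $z^+=0$, and $z_{-1}(\lambda)=z^-(\lambda)=z(\lambda)$. Hence $z$ extends to $\pi_1(N)$. If instead $a^-=0$, we arrange $z^-=0$ in the same way, and $z_{+1}$ agrees with $z$ on $\Lambda$.

If $z$ is tangent to $\rho_t$, then $z_{+1}$ is tangent to the mirror image $r\gamma r\mapsto r\rho_t(\gamma)r$, and $z_{-1}$ is tangent to the mirror image run backward, $r\gamma r\mapsto r\rho_{-t}(\gamma)r$. When $z^+=0$ the backward mirror image matches $\rho_t$ on $\Lambda$ to first order in $t$, and we know nothing about higher orders. This is why the argument is carried out in cohomology and only then converted into local rigidity by Lemma~\ref{lem:weil}.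

\subsection{The gluing in general}

If $S$ has several components, each requires its own correction $\xi$, and $\pi_1(N)$ is no longer an amalgam of two groups. The Mayer--Vietoris sequence does the bookkeeping.

\begin{proposition}\label{prop:extend}
If $a\in H^1(M;\mathcal K)$ satisfies $a^+=0$ or $a^-=0$, then $a=b|_M$ for some $b\in H^1(N;\mathcal K)$.
\end{proposition}

\begin{proof}
Let $U_0\cong S\times[0,1)$ be an open collar of $S$ in $M$ and $U=U_0\cup\tau(U_0)$. The open sets $M\cup U$ and $M'\cup U$ cover $N$, intersect in $U$, and the three sets deformation retract onto $M$, $M'$ and $S$. So the Mayer--Vietoris sequence contains the exact piece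
\[
H^1(N;\mathcal K)\longrightarrow H^1(M;\mathcal K)\oplus H^1(M';\mathcal K)\xrightarrow{\ (a_1,a_2)\mapsto a_1|_S-a_2|_S\ }H^1(S;\mathcal K).
\]
Let $a'=\tau_*a\in H^1(M';\mathcal K)$. By naturality $a'|_S=\tau_*(a|_S)=a^+-a^-$. Hence $(a,-a')$ maps to $2a^+$ and $(a,a')$ maps to $2a^-$. By hypothesis one of these pairs maps to $0$ and therefore comes from a class $b$ on $N$.
\end{proof}

\begin{example}\label{ex:pants}
The proposition is useful only when the double is rigid. Let $M$ be a pair of pants with geodesic boundary, $d=2$. Then $\Gamma$ is free of rank two, $\dim Z^1=6$ and $\dim B^1\le3$, so $\dim H^1(\Gamma;\mathfrak g)\ge3$. The generator $\lambda$ of a boundary group acts on $\mathfrak g^-=\mathbb R^{1,1}$ with eigenvalues $e^{\pm\ell}$, where $\ell>0$ is the length of the boundary curve, so $H^1(\langle\lambda\rangle;\mathfrak g^-)=\operatorname{coker}(\lambda-1)=0$. Every class has $a^-=0$ and extends to the double, a surface of genus two, where it does not vanish. So Theorem~\ref{thm:B}(1) fails for $d=2$.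
\end{example}

\section{Cocycles on a cusp}\label{sec:cusp}

The vanishing theorem is proved by integration by parts, which on a non-compact manifold requires square-integrable forms. So we need a normal form for cohomology classes on a cusp in which the growth can be read off. In this section $n\ge3$, $m=n-1$, $G=\operatorname{Isom}(\mathbb H^n)$ and $\mathfrak g=\mathfrak{so}(n,1)$.

\subsection{The grading at an ideal point}

Write $\mathbb R^{n,1}=\mathbb Re_+\oplus\mathbb R^m\oplus\mathbb Re_-$, with $e_\pm$ isotropic and orthogonal to the Euclidean space $\mathbb R^m$, and $\langle e_+,e_-\rangle=1$. Put $H=e_+\wedge e_-$; it acts by $He_\pm=\pm e_\pm$ and $H\mathbb R^m=0$. By \eqref{eq:deriv} the eigenspaces of $\operatorname{ad}H$ are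
\[
\mathfrak g_{1}=e_+\wedge\mathbb R^m,\qquad \mathfrak g_0=\mathbb RH\oplus\Lambda^2\mathbb R^m,\qquad \mathfrak g_{-1}=e_-\wedge\mathbb R^m,
\]
and $[\mathfrak g_j,\mathfrak g_k]\subset\mathfrak g_{j+k}$; in particular $\mathfrak g_1$ is abelian. The element $A=e_+\wedge v$ acts by $Ae_+=0$, $Aw=\langle v,w\rangle e_+$ for $w\in\mathbb R^m$, and $Ae_-=-v$. So \eqref{eq:deriv} gives
\begin{equation}\label{eq:bracket}
[e_+\wedge v,\ e_-\wedge w]=-v\wedge w-\langle v,w\rangle H .
\end{equation}
We identify $v\in\mathbb R^m$ with $e_+\wedge v\in\mathfrak g_1$. Put $t_v=\exp(e_+\wedge v)$ and $a_y=\exp((\log y)H)$, so that $\operatorname{Ad}a_y=y^k$ on $\mathfrak g_k$, and let $o=\frac12e_+-e_-\in\mathbb H^n$. The map $(x,y)\mapsto t_xa_y\,o$ gives the upper half-space coordinates. Indeed its partial derivatives in the directions $v$ and $\partial_y$ are $t_xa_y$ applied to $y^{-1}(e_+\wedge v)o=y^{-1}v$ and to $y^{-1}Ho=y^{-1}(\frac12e_++e_-)$, which yields the metric $(|\mathrm dx|^2+\mathrm dy^2)/y^2$. In these coordinates $t_v$ is the translation by $v$, $a_y$ is the dilation by $y$, and $\infty$ is the line $\mathbb Re_+$. The stabilizer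 of $\infty$ consists of the products $t_va_yR$ with $R\in O(m)$, and its Lie algebra is
\[
\mathfrak q=\mathfrak g_0\oplus\mathfrak g_1 .
\]

\subsection{The invariant $\kappa$}

Let $P$ be a discrete group of translations, viewed as a lattice in a subspace $\mathfrak a\subset\mathbb R^m$. Since $\operatorname{ad}v$ raises the degree, $\operatorname{Ad}t_v-1$ maps $\mathfrak g$ into $\mathfrak q$. Therefore, for a cocycle $z$ on $P$, the map $v\mapsto z(t_v)\bmod\mathfrak q$ is additive and vanishes if $z$ is a coboundary. Its linear extension
\[
\kappa_P(a)\in\operatorname{Hom}(\mathfrak a,\mathfrak g/\mathfrak q)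
\]
depends only on the class $a=[z]$; for a class on a group containing $P$ we use its restriction. The definition involves only $P$ and its fixed point $\infty$. The quotient $\mathfrak g/\mathfrak q$ is the tangent space at $\infty$ of the sphere at infinity $\partial\mathbb H^n$, and if $z$ is tangent to $\rho_t$, then $\kappa_P(a)(v)$ is the velocity of the point $\rho_t(t_v)\cdot\infty$ at $t=0$. By \eqref{eq:conj}, for a class $a$ on a group containing $P$ and $\gamma$,
\begin{equation}\label{eq:kappaconj}
\kappa_{\gamma P\gamma^{-1}}(a)=0\iff\kappa_P(a)=0 .
\end{equation}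

To compute with $\kappa$ we replace cocycles on $P$ by linear maps on $\mathfrak a$. This is possible because translations are unipotent.

\begin{lemma}\label{lem:linearize}
For every cocycle $z:P\to\mathfrak g$ there is a linear map $c:\mathfrak a\to\mathfrak g$ such that
\begin{equation}\label{eq:liecocycle}
[v,c(w)]=[w,c(v)]\quad(v,w\in\mathfrak a),\qquad z(t_v)=\int_0^1\operatorname{Ad}(t_{sv})\,c(v)\,\mathrm ds\quad(v\in P).
\end{equation}
If $c=c_{-1}+c_0+c_1$ with $c_k$ valued in $\mathfrak g_k$, then each $c_k$ satisfies the first identity, and $c_{-1}=\kappa_P([z])$ under $\mathfrak g_{-1}\cong\mathfrak g/\mathfrak q$.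
\end{lemma}

\begin{proof}
The affine action defined by $z$ is given by the matrices
\[
B_v=\begin{pmatrix}\exp(\operatorname{ad}v)&z(t_v)\\0&1\end{pmatrix},\qquad \log B_v=\begin{pmatrix}\operatorname{ad}v&c(v)\\0&0\end{pmatrix}\qquad(v\in P)
\]
on $\mathfrak g\oplus\mathbb R$. The $B_v$ are unipotent, because $(\operatorname{ad}v)^3=0$; so the logarithm is a polynomial in $B_v$, and the second equation defines $c(v)$. The $B_v$ commute and $B_{v+w}=B_vB_w$, so their logarithms commute and $\log B_{v+w}=\log B_v+\log B_w$. Thus $c$ is additive on $P$ and extends linearly to $\mathfrak a$. The upper right entry of $[\log B_v,\log B_w]=0$ is $[v,c(w)]-[w,c(v)]$, and the identity extends from $P$ to $\mathfrak a$ by bilinearity. Exponentiating gives $z(t_v)=\sum_{j\ge0}\frac{(\operatorname{ad}v)^j}{(j+1)!}c(v)$, which is the integral in \eqref{eq:liecocycle} and is congruent to $c_{-1}(v)$ modulo $\mathfrak q$. Finally, the component of the first identity in $\mathfrak g_{k+1}$ is the same identity for $c_k$.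
\end{proof}

Write $c_{-1}(w)=e_-\wedge Cw$ with $C:\mathfrak a\to\mathbb R^m$ linear; we identify $\kappa_P(a)$ with $C$. By \eqref{eq:bracket} the first identity in \eqref{eq:liecocycle} for $c_{-1}$ reads
\begin{equation}\label{eq:C}
v\wedge Cw=w\wedge Cv,\qquad\langle v,Cw\rangle=\langle w,Cv\rangle\qquad(v,w\in\mathfrak a).
\end{equation}
The difference between ranks two and three comes from the following lemma, which will also supply the positivity in Section~\ref{sec:vanish}.

\begin{lemma}\label{lem:wedge}
Let $V$ be a real vector space and $C:V\to V$ a linear map with $v\wedge Cw=w\wedge Cv$ for all $v,w$. If $\dim V\ge3$, then $C=0$. If $\dim V=2$, the condition is equivalent to $\operatorname{tr}C=0$.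
\end{lemma}

\begin{proof}
Let $\dim V\ge3$. Wedging with $v$ gives $v\wedge w\wedge Cv=0$, so $Cv$ lies in the span of $v$ and $w$ whenever these are independent. Choosing $w,w'$ with $v,w,w'$ independent, we get $Cv\in\mathbb Rv$ for all $v$, so $C=\lambda\operatorname{id}$. Then $2\lambda\,v\wedge w=0$, and $\lambda=0$. If $\dim V=2$, then $v\wedge Cw-w\wedge Cv=v\wedge Cw+Cv\wedge w=(\operatorname{tr}C)\,v\wedge w$.
\end{proof}

\begin{lemma}\label{lem:cuspcases}
Let $c$ be as in Lemma~\ref{lem:linearize}.
\begin{enumerate}
\item[(a)] If $\mathfrak a=\mathbb R^m$ and $m\ge3$, then $C=0$.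
\item[(b)] If $\dim\mathfrak a=2$, then $C$ is a traceless symmetric endomorphism of $\mathfrak a$.
\item[(c)] If $m=2$ and $\mathfrak a=\mathbb R^2$, there is $\xi\in\mathfrak g_{-1}$ with $c_0(v)=[v,\xi]$ for all $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is Lemma~\ref{lem:wedge}.

(b) Write $C=C'+C''$ with values in $\mathfrak a$ and $\mathfrak a^\perp$. The component of the first equation of \eqref{eq:C} in $\mathfrak a\wedge\mathfrak a^\perp\cong\mathfrak a\otimes\mathfrak a^\perp$ is $v\otimes C''w=w\otimes C''v$, which for independent $v,w$ forces $C''v=C''w=0$. The component in $\Lambda^2\mathfrak a$ gives $\operatorname{tr}C'=0$ by Lemma~\ref{lem:wedge}, and the second equation says that $C'$ is symmetric.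

(c) By \eqref{eq:deriv}, $H$ acts on $\mathfrak g_1=\mathbb R^2$ as the identity and $\Lambda^2\mathbb R^2$ acts by infinitesimal rotations. So with $\mathfrak g_1=\mathbb C$ we may identify $\mathfrak g_0$ with $\mathbb C$ acting by multiplication. The identity for $c_0$ becomes $c_0(w)v=c_0(v)w$, so $c_0(w)=c_0(1)w$, and the solutions form a real plane. For $\xi=e_-\wedge u$ the map $v\mapsto[v,\xi]$ is a solution, by the Jacobi identity and $[v,w]=0$; it is non-zero for $u\ne0$, because $[u,\xi]=-|u|^2H$ by \eqref{eq:bracket}. Since $\dim\mathfrak g_{-1}=2$, these are all the solutions.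
\end{proof}

\section{Vanishing for lattices}\label{sec:vanish}

\begin{theorem}\label{thm:vanish}
Let $N$ be a complete connected hyperbolic $n$-manifold of finite volume without boundary, and let $a\in H^1(\pi_1(N);\mathfrak{so}(n,1))$.
\begin{enumerate}
\item[(i)] If $n\ge4$, then $a=0$.
\item[(ii)] If $n=3$ and $\kappa_P(a)=0$ for the translation subgroup $P$ of every cusp group, then $a=0$. In particular $a=0$ if $n=3$ and $N$ is closed.
\end{enumerate}
\end{theorem}

Part (i) and the closed case are due to Calabi, Weil, and Garland--Raghunathan \cite{gr}. The proof has three steps: an inequality showing that the Laplacian on $\mathcal K$-valued 1-forms is bounded below by a positive constant; its consequence that closed square-integrable 1-forms are exact; and the construction of a square-integrable representative of $a$. In this section $n\ge3$ and $\mathfrak g=\mathfrak{so}(n,1)$.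

\subsection{A metric on $\mathcal K$ and the basic inequality}

The flat bundle $\mathcal K$ carries no parallel positive definite metric. It does carry a natural metric, and the failure of the flat connection to preserve it is an algebraic term that produces the positivity.

Start with the trivial bundle $\mathbb H^n\times\mathbb R^{n,1}$ and its flat connection $\nabla$, the ordinary derivative. At $p\in\mathbb H^n$ split $\mathbb R^{n,1}=\mathbb Rp\oplus T_p$, $T_p=p^\perp$, and use the positive definite metric that equals $-\langle\,,\rangle$ on $\mathbb Rp$ and $\langle\,,\rangle$ on $T_p$, the summands being orthogonal. A section is $\phi p+Y$ with $\phi$ a function and $Y$ a vector field. We have $\nabla_Xp=X$. The tangential part of $\nabla_XY$ is the Levi-Civita derivative $\nabla^{LC}_XY$, and differentiating $\langle Y,p\rangle=0$ shows that the normal part is $\langle X,Y\rangle p$. Hence $\nabla_X=D_X+A_X$ with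
\[
D_X(\phi p+Y)=(X\phi)\,p+\nabla^{LC}_XY,\qquad A_X(\phi p+Y)=\phi X+\langle X,Y\rangle p=(p\wedge X)(\phi p+Y).
\]
The connection $D$ preserves the splitting and the metric. The operator $A_X$ is symmetric. The tensor $A$ is built from the Riemannian metric alone, so it is parallel for $D$ and $\nabla^{LC}$.

Pass to $\mathfrak g=\Lambda^2\mathbb R^{n,1}=(p\wedge T_p)\oplus\Lambda^2T_p$ with the induced metric $|\cdot|_p$, extending $D_X$ and $A_X$ as derivations. The three properties persist (for symmetry, diagonalize $A_X$), and $A_X=\operatorname{ad}(p\wedge X)$ by \eqref{eq:deriv}. Explicitly, for $Y\in T_p$ and $R\in\Lambda^2T_p=\mathfrak{so}(T_p)$,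
\begin{equation}\label{eq:AX}
A_X(p\wedge Y)=X\wedge Y,\qquad A_XR=-p\wedge RX .
\end{equation}
The construction is $G$-invariant, in particular $|\operatorname{Ad}g\,u|_{gp}=|u|_p$, so it descends to $\mathcal K$ on $N$. Let $\|\cdot\|$ be the resulting $L^2$ norm on $\mathcal K$-valued forms, $\delta$ the formal adjoint of $\mathrm d$, and $\Omega^j_c$ the space of smooth compactly supported $\mathcal K$-valued $j$-forms.

\begin{lemma}\label{lem:ineq}
There is $\epsilon>0$, depending only on $n\ge3$, such that
\[
\|\mathrm d\eta\|^2\ge\epsilon\|\eta\|^2\quad(\eta\in\Omega^0_c),\qquad\|\mathrm d\omega\|^2+\|\delta\omega\|^2\ge\epsilon\|\omega\|^2\quad(\omega\in\Omega^1_c).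
\]
\end{lemma}

\begin{proof}
Let $X_1,\dots,X_n$ be a local orthonormal frame, $\varepsilon_i$ exterior multiplication by the dual 1-form and $\iota_i=\varepsilon_i^*$ contraction with $X_i$, so that $\varepsilon_i\iota_j+\iota_j\varepsilon_i=\delta_{ij}$. Let $A_i=A_{X_i}$, and let $D_i$ be the covariant derivative along $X_i$ on $\mathcal K$-valued forms defined by $D$ and $\nabla^{LC}$. As $\nabla^{LC}$ is torsion-free, $D$ is metric and $A_i$ is symmetric, $\mathrm d=\mathrm d_D+T$ and $\delta=\delta_D+T^*$ with
\[
\mathrm d_D=\sum\varepsilon_iD_i,\qquad T=\sum\varepsilon_jA_j,\qquad\delta_D=-\sum\iota_iD_i,\qquad T^*=\sum\iota_jA_j .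
\]
For a compactly supported form $\omega$ of any degree, expand $\|\mathrm d\omega\|^2+\|\delta\omega\|^2$. The cross terms $2(\mathrm d_D\omega,T\omega)+2(\delta_D\omega,T^*\omega)$ equal $(Q\omega,\omega)$ with $Q=T^*\mathrm d_D+\mathrm d_DT^*+\delta_DT+T\delta_D$. The bundle maps $T$ and $T^*$ are parallel, so they commute with $D_i$, and $A_j$ commutes with $\varepsilon_i$ and $\iota_i$. Hence
\[
Q=\sum_{i,j}(\iota_j\varepsilon_i+\varepsilon_i\iota_j)A_jD_i-\sum_{i,j}(\iota_i\varepsilon_j+\varepsilon_j\iota_i)A_jD_i=\sum_iA_iD_i-\sum_iA_iD_i=0,
\]
and
\begin{equation}\label{eq:energy}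
\|\mathrm d\omega\|^2+\|\delta\omega\|^2=\|\mathrm d_D\omega\|^2+\|\delta_D\omega\|^2+\|T\omega\|^2+\|T^*\omega\|^2\ge\|T\omega\|^2 .
\end{equation}
It suffices to show that $T$ is pointwise injective in degrees $0$ and $1$. The constant then depends only on $n$, because $G$ acts transitively on $\mathbb H^n$ and preserves $T$ and the metric. By \eqref{eq:AX}, $T$ exchanges values in $p\wedge T_p$ and in $\Lambda^2T_p$, so we treat the two kinds of values separately.

In degree $0$, $T\eta=0$ means $A_X\eta=0$ for all $X$. For $\eta=p\wedge Y$ this says $X\wedge Y=0$ for all $X$, and for $\eta=R$ it says $RX=0$ for all $X$; so $\eta=0$.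

In degree $1$, $T\omega(X,Y)=A_X\omega(Y)-A_Y\omega(X)$. If $\omega(Y)=p\wedge CY$, then $T\omega=0$ reads $X\wedge CY=Y\wedge CX$, and $C=0$ by Lemma~\ref{lem:wedge}, since $n\ge3$. If $\omega$ has values in $\mathfrak{so}(T_p)$, then $T\omega=0$ reads $\omega(X)Y=\omega(Y)X$. The form $\theta(X,Y,Z)=\langle\omega(X)Y,Z\rangle$ is then symmetric in the first two and skew in the last two arguments. Applying the two transpositions alternately, three times each, returns the arguments to their places and gives $\theta=(-1)^3\theta$, so $\omega=0$.
\end{proof}

\begin{remark}\label{rem:fails}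
Formula \eqref{eq:energy} shows where the method stops. For $n=2$ the forms $\omega(Y)=p\wedge CY$ with $C$ traceless and symmetric satisfy $T\omega=0$ and $T^*\omega=\sum X_i\wedge CX_i=0$. For coefficients in $\mathbb R^{n,1}$ instead of $\mathfrak g$, in any dimension, the forms $\omega(Y)=CY$ have $T\omega(X,Y)=(\langle X,CY\rangle-\langle Y,CX\rangle)\,p$ and $T^*\omega=(\operatorname{tr}C)\,p$, and both vanish for traceless symmetric $C$. So this argument gives no information on $H^1(S;\mathcal K^-)$, and the sign in Proposition~\ref{prop:extend} is what allows us to avoid that group.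
\end{remark}

\subsection{Closed square-integrable forms are exact}

\begin{lemma}\label{lem:L2exact}
Every smooth closed $\mathcal K$-valued 1-form $\omega$ on $N$ with $\|\omega\|<\infty$ is exact.
\end{lemma}

\begin{proof}
Write $\omega=\alpha+\beta$ with $\alpha$ in the $L^2$-closure of $\mathrm d\Omega^0_c$ and $\beta$ orthogonal to $\mathrm d\Omega^0_c$. Orthogonality says that $\delta\beta=0$ in the sense of distributions. Also $\mathrm d\beta=0$ in this sense, because $\omega$ is closed and $\alpha$ is a limit of exact forms. The operator $\mathrm d+\delta$ is elliptic, so $\beta$ is smooth.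

To apply Lemma~\ref{lem:ineq} we cut $\beta$ off. Let $\varphi:\mathbb R\to[0,1]$ be smooth with $|\varphi'|\le1$, equal to $1$ on $(-\infty,0]$ and to $0$ on $[2,\infty)$. Let $\chi_R$ be $\varphi(R^{-1}\log(y/y_0))$ in each cusp and $1$ elsewhere. Then $\chi_R$ has compact support, $\chi_R\to1$ pointwise as $R\to\infty$, and $|\mathrm d\chi_R|\le1/R$, as $|\mathrm d\log y|=1$. Now $\mathrm d(\chi_R\beta)=\mathrm d\chi_R\wedge\beta$ and $\delta(\chi_R\beta)=-\iota_{\operatorname{grad}\chi_R}\beta$, so $\epsilon\|\chi_R\beta\|^2\le2R^{-2}\|\beta\|^2$. Letting $R\to\infty$ gives $\beta=0$.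

Thus $\omega=\lim\mathrm d\eta_j$ in $L^2$ with $\eta_j\in\Omega^0_c$. By the first inequality of Lemma~\ref{lem:ineq}, applied to $\eta_i-\eta_j$, the $\eta_j$ converge in $L^2$ to a section $\eta$, and $\mathrm d\eta=\omega$ in the sense of distributions. On a small ball, in a flat trivialization, $\omega=\mathrm df$ with $f$ smooth, and $\eta-f$ has zero derivative, so it is constant. Hence $\eta$ is smooth.
\end{proof}

\subsection{A square-integrable representative}

\begin{proof}[Proof of Theorem~\ref{thm:vanish}]
Let $\omega$ be a smooth closed form representing $a$. By Lemma~\ref{lem:L2exact} it suffices to change $\omega$ by an exact form so that it becomes square-integrable. Only the cusps matter. Let $\mathcal C=\Pi\backslash B$, $B=\{y\ge y_0\}$, be a cusp and $P\lhd\Pi$ its translation subgroup, a lattice in $\mathfrak a=\mathbb R^m$.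

\emph{A model form for $P$.} For a linear map $c:\mathbb R^m\to\mathfrak g$ with $[v,c(w)]=[w,c(v)]$ and the standard basis $v_i$ of $\mathbb R^m$, put
\[
\omega_c=\sum_i\operatorname{Ad}(t_x)\,c(v_i)\,\mathrm dx_i\qquad\text{on }B .
\]
It is $P$-equivariant since $t_{x+v}=t_vt_x$, and closed since $\mathrm d\omega_c=\sum_{i,j}\operatorname{Ad}(t_x)[v_i,c(v_j)]\,\mathrm dx_i\wedge\mathrm dx_j=0$. Its period along the segment from $(0,y_0)$ to $(v,y_0)$ is the integral in \eqref{eq:liecocycle}. So by Lemma~\ref{lem:linearize} the class $a|_P$ is represented by some $\omega_c$, with $c_{-1}=\kappa_P(a)$.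

\emph{Its norm.} At $(x,y)=t_xa_y\,o$ we have $|\mathrm dx_i|=y$, and for $u\in\mathfrak g_k$ the vector $\operatorname{Ad}(t_x)u$ has norm $|\operatorname{Ad}(a_y)^{-1}u|_o=y^{-k}|u|_o$. The volume element is $y^{-n}\,\mathrm dx\,\mathrm dy$. Hence the square of the norm of $\omega_{c_k}$ on $P\backslash B$ is a constant times $\int_{y_0}^\infty y^{2-2k-n}\,\mathrm dy$, which converges if and only if
\[
n+2k>3 .
\]
So $c_1$ is always harmless, $c_0$ is harmless for $n\ge4$, and $c_{-1}$ only for $n\ge6$. If $n\ge4$, then $c_{-1}=0$ by Lemma~\ref{lem:cuspcases}(a). In case (ii), $c_{-1}=0$ by hypothesis, and Lemma~\ref{lem:cuspcases}(c) gives $\xi$ with $\omega_{c_0}=\mathrm d(\operatorname{Ad}(t_x)\xi)$, the differential of a $P$-equivariant function; so we may replace $c$ by $c_1$. In both cases $\omega_c$ is square-integrable on $P\backslash B$.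

\emph{Descent to $\mathcal C$.} On $B$ we have $\omega=\omega_c+\mathrm df$ with $f$ a $P$-equivariant function. Let $\gamma\in\Pi$ act on $\mathfrak g$-valued forms on $B$ by $\gamma\cdot\sigma=\operatorname{Ad}\gamma\,(\gamma^{-1})^*\sigma$; equivariance under a subgroup means invariance under this action. As $P$ is normal, the finite group $\Pi/P$ acts on $P$-equivariant forms; the action commutes with $\mathrm d$, preserves the $L^2$ norm on $P\backslash B$, and fixes $\omega$. Averaging gives $\omega=\omega_{\mathcal C}+\mathrm df_{\mathcal C}$, where $\omega_{\mathcal C}$ and $f_{\mathcal C}$ descend to $\mathcal C$ and $\omega_{\mathcal C}$ is square-integrable.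

Let $\chi_{\mathcal C}$ be a smooth function of $y$ on $\mathcal C$ that vanishes near $y_0$ and equals $1$ for large $y$. Then $\omega-\mathrm d\sum_{\mathcal C}\chi_{\mathcal C}f_{\mathcal C}$ represents $a$ and equals $\omega_{\mathcal C}$ far out in each cusp. It is square-integrable, so $a=0$.
\end{proof}

The dimension enters at two places: $n\ge3$ in Lemma~\ref{lem:ineq}, and $n\ge4$ in the cusp. For $n=3$ every traceless symmetric $C$ solves \eqref{eq:C}, by Lemma~\ref{lem:wedge}, and if $C\ne0$ the form $\omega_{c_{-1}}$ is not square-integrable; the hypothesis in (ii) excludes exactly these.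

\section{Rigidity in dimensions $d\ge5$ and for compact boundary}\label{sec:main}

We keep the notation of Section~\ref{sec:double}.

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(1)}]
The splitting was constructed in Section~\ref{ss:split}. If $a^+=0$ or $a^-=0$, then $a=b|_M$ by Proposition~\ref{prop:extend}. The double $N$ has finite volume and dimension $d\ge4$, so $b=0$ by Theorem~\ref{thm:vanish}(i).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and Theorem~\ref{thm:B}\textup{(2)}]
By Lemma~\ref{lem:finvol}(b) each component $S_i$ of $S$ is a complete hyperbolic $(d-1)$-manifold of finite volume, and $H^1(S_i;\mathcal K^+)=H^1(\pi_1(S_i);\mathfrak{so}(d-1,1))$. This group vanishes by Theorem~\ref{thm:vanish}(i) if $d\ge5$, and by Theorem~\ref{thm:vanish}(ii) if $d=4$ and $S$ is compact. So every $a\in H^1(\Gamma;\mathfrak g)$ has $a^+=0$, and $a=0$ by Theorem~\ref{thm:B}(1). As $\Gamma$ is finitely generated by Lemma~\ref{lem:finvol}(a), Lemma~\ref{lem:weil} with $k=0$ shows that $G\cdot\rho_0$ is open in $\operatorname{Hom}(\Gamma,G)$. Since $\rho_0$ is an isomorphism onto its image, $\rho_0(\Gamma)$ is locally rigid.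
\end{proof}

\begin{example}\label{ex:three}
In Example~\ref{ex:pants} the vanishing fails on the double; in dimension three it fails on the boundary. Let $M$ be compact and $d=3$. The double is closed, so Theorem~\ref{thm:vanish}(ii) and Proposition~\ref{prop:extend} show that both maps $a\mapsto a^\pm$ are still injective. But $M$ is homotopy equivalent to a 2-complex and $2\chi(M)-\chi(S)=\chi(N)=0$, so with $h^j=\dim H^j(M;\mathcal K)$ we get $h^0-h^1+h^2=6\chi(M)=3\chi(S)$. Hence $h^1\ge-3\chi(S)>0$, and every non-zero class has $a^+\ne0$.
\end{example}

\section{Dimension four: cusps that meet the boundary}\label{sec:four}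

Let $d=4$, $G=\operatorname{Isom}(\mathbb H^4)$, $\mathfrak g=\mathfrak{so}(4,1)$. Now $S$ is a 3-manifold of finite volume, and Theorem~\ref{thm:vanish}(ii) gives $a^+=0$ only if the $\kappa$-invariants of $a^+$ vanish. We express these invariants through subgroups of $\Gamma$.

Choose the cusps $\mathcal C$ of $N$ as in Lemma~\ref{lem:finvol}(b). The \emph{cusps of $M$} are the components of the sets $M\cap\mathcal C$. Each is a product of a compact connected set with $[y_0,\infty)$, so they correspond to the ends of $M$. The cusps of the components of $S$ are the components of the sets $S\cap\mathcal C$.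

\begin{lemma}\label{lem:slab}
Let $Q$ be a cusp of $M$ that meets $S$. Take coordinates in which a component of the preimage of $Q$ in $\widetilde M$ lies in the horoball $B=\{y\ge y_0\}$ covering a cusp of $N$. Then $\widetilde M\cap B=\Sigma\times[y_0,\infty)$, where $\Sigma\subset\mathbb R^3$ is the slab between two parallel planes $L$ and $L'$. Let $W,W'$ be the walls over $L,L'$, with stabilizers $\Lambda,\Lambda'$. The group $P$ of all translations $t_v$ in $\Gamma$ is a lattice in the direction $\mathfrak a\cong\mathbb R^2$ of $L$, and it equals the translation subgroup of the cusp group at $\infty$ of $\Lambda$ acting on $W$, and of $\Lambda'$ acting on $W'$.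
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!25] (0,1.4) rectangle (2,3.3);
\draw (-2.7,0) -- (4.7,0);
\foreach \x in {-2,0,2,4} \draw[thick] (\x,0) -- (\x,3.3);
\foreach \x in {-0.3,1.7,3.7} \draw[thick] (\x,0) arc (0:180:0.7);
\draw[dashed] (-2.7,1.4) -- (4.7,1.4) node[right] {$y=y_0$};
\node at (1,2.4) {$\widetilde M\cap B$};
\node at (-1,2.4) {over $M'$};
\node at (3,2.4) {over $M'$};
\node[below] at (0,0) {$L$};
\node[below] at (2,0) {$L'$};
\end{tikzpicture}
\caption{A cusp of the double $N$ that meets $S=\partial M$, lifted to $\infty$ in the upper half-space and seen in a vertical plane orthogonal to $L$. Thick curves are lifts of $S$. Above height $y_0$ only vertical lifts remain; they cut the horoball into slabs that cover $M$ and its mirror copy $M'$ alternately. The shaded slab is the part of the universal cover $\widetilde M$ of $M$ above height $y_0$.}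
\label{fig:slab}
\end{figure}

\begin{proof}
The walls that meet $B$ are vertical over a non-empty locally finite family of disjoint, hence parallel, planes in $\mathbb R^3$ (Figure~\ref{fig:slab}). The family is invariant under the rank-three translation lattice of the cusp of $N$, which contains a translation transverse to the planes; so every plane has others on both sides. As $\widetilde M$ is the closure of one component of the complement of the walls, it meets $B$ in the part over the slab $\Sigma$ between two consecutive planes $L,L'$.

An element of $P$ preserves $\widetilde M$ and $B$, hence $\Sigma$. A translation that preserves a slab is parallel to it, so it preserves $W$, lies in $\Lambda$ and translates $L$. Conversely, let $\lambda\in\Lambda$ fix $\infty$ and act on $L$ as a translation. By Section~\ref{ss:double}, $\lambda$ lies in $\Gamma$ and preserves each side of $L$. It is an isometry of $\mathbb R^3$ whose linear part is the identity on $\mathfrak a$ and on the normal of $L$, so $\lambda\in P$. The argument used only that $L$ is a face of $\Sigma$, so it applies to $L'$. By Bieberbach's theorem for the cusp of $\Lambda\backslash W$,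 the group $P$ is a lattice in $\mathfrak a$.
\end{proof}

The elements of $P$ are the \emph{pure translations} in the cusp $Q$. The group $\Gamma$ permutes the components of the preimage of $Q$ in $\widetilde M$ transitively, so another lift replaces $P$ by a conjugate in $\Gamma$.

\begin{lemma}\label{lem:class}
The conjugacy class in $G$ of a non-trivial translation $t_v$ is an embedded submanifold.
\end{lemma}

\begin{proof}
Conjugation by $a_yR$ sends $t_v$ to $t_{yRv}$, so all non-trivial $t_v$ lie in one class $O$, and its elements are unipotent matrices. Conversely, let $g\ne1$ be unipotent. It fixes a point of $\mathbb H^4\cup\partial\mathbb H^4$. If the point were in $\mathbb H^4$, then $g$ would be conjugate into $O(4)$, hence diagonalizable over $\mathbb C$ and trivial. So after conjugation $g=t_va_yR$. This matrix is block triangular for the flag $\mathbb Re_+\subset e_+^\perp\subset\mathbb R^{4,1}$ with diagonal blocks $y,R,y^{-1}$, so $y=1$ and $R=1$. Thus $O=\{g\in G:(g-1)^5=0,\ g\ne1\}$, a closed set with one point removed, which is locally compact. The orbit map induces an injective immersion $G/Z\to G$ with image $O$, $Z$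 being the centralizer, and by the Baire category theorem a continuous transitive action of a $\sigma$-compact group on a locally compact space makes $G/Z\to O$ a homeomorphism. So the immersion is an embedding.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(3)}]
Let $P_1,\dots,P_k$ be the groups of Lemma~\ref{lem:slab} for the $k$ cusps of $M$ that meet $S$, with lifts chosen so that $\gamma_j\in P_j$. By Lemma~\ref{lem:cuspcases}(b), $\kappa_{P_j}(a)$ lies in the two-dimensional space of traceless symmetric endomorphisms of a plane. The bound $\dim H^1(\Gamma;\mathfrak g)\le2k$ therefore follows from the claim: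
\begin{equation}\label{eq:claim}
\text{if }\kappa_{P_j}(a)=0\text{ for all }j,\text{ then }a=0 .
\end{equation}

To prove it, let $S_i=\Lambda\backslash W$ be a component of $S$, with $W\subset\partial\widetilde M$ and $r$ the reflection in $W$. Consider a cusp of $S_i$, lifted to $W$ with ideal point $\infty$. It lies in a cusp of $M$ that meets $S$, and by Lemma~\ref{lem:slab} its translation subgroup is a group $P$ conjugate in $\Gamma$ to some $P_j$. So $\kappa_P(a)=0$ by \eqref{eq:kappaconj}. Since $r$ fixes $\infty$, $\operatorname{Ad}r$ preserves $\mathfrak q$, and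
\[
\mathfrak g/\mathfrak q=\mathfrak g^+/(\mathfrak q\cap\mathfrak g^+)\ \oplus\ \mathfrak g^-/(\mathfrak q\cap\mathfrak g^-).
\]
Here $\mathfrak q\cap\mathfrak g^+$ is the Lie algebra of the stabilizer of $\infty$ in $\operatorname{Isom}(W)$. So the first component of $\kappa_P(a)$ is the invariant $\kappa_P(a^+)$ computed in the 3-manifold $S_i$, and it vanishes. By Theorem~\ref{thm:vanish}(ii), $a^+$ vanishes on every $S_i$, and $a=0$ by Theorem~\ref{thm:B}(1).

For the second statement, let $a=[z]$ restrict to $0$ on every $\langle\gamma_j\rangle$. Write $\gamma_j=t_w$ with $w\ne0$, and $C=\kappa_{P_j}(a)$. Then $z(t_w)\in(1-\operatorname{Ad}t_w)\mathfrak g\subset\mathfrak q$, that is, $Cw=0$. A traceless symmetric $2\times2$ matrix has eigenvalues $\pm\mu$, so a non-trivial kernel forces $C=0$. By \eqref{eq:claim}, $a=0$. Lemmas~\ref{lem:class} and~\ref{lem:finvol}(a) supply the remaining hypotheses of Lemma~\ref{lem:weil}.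
\end{proof}

\section{Groups with torsion, and sharpness}\label{sec:torsion}

Both remaining statements pass to a torsion-free subgroup. Recall Selberg's lemma: a finitely generated subgroup $\Gamma$ of $GL_l(\mathbb R)$ has a torsion-free normal subgroup $\Gamma'$ of finite index. If $\Gamma<G$ is discrete, then $\Gamma'$ has the same limit set and the same hull, and $\operatorname{core}(\Gamma')$ has finite volume if $\operatorname{core}(\Gamma)$ does.

\begin{lemma}\label{lem:core}
Let $\Gamma'<G$ be discrete and torsion-free, and suppose that its hull $\mathcal H$ has non-empty interior and that each component of $\partial\mathcal H$ is a hyperplane. If $\partial\mathcal H\ne\emptyset$, then $\operatorname{core}(\Gamma')$ is a complete connected hyperbolic $d$-manifold with non-empty totally geodesic boundary, whose holonomy is the inclusion of $\Gamma'$. If $\partial\mathcal H=\emptyset$, then $\operatorname{core}(\Gamma')=\Gamma'\backslash\mathbb H^d$.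
\end{lemma}

\begin{proof}
Let $p$ lie on a component $W$ of $\partial\mathcal H$. A supporting hyperplane of $\mathcal H$ at $p$ has $W$ on one side and contains $p$, so it is $W$; thus $\mathcal H$ lies on one side of $W$. The cone over a disk in $W$ around $p$ with apex an interior point of $\mathcal H$ lies in $\mathcal H$ and contains a half-ball around $p$. So near $p$ the hull is a half-space. It is closed and convex, hence complete and simply connected, and $\Gamma'$ acts on it freely and properly discontinuously. If $\partial\mathcal H=\emptyset$, then $\mathcal H$ is open and closed in $\mathbb H^d$.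
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(4)}]
Let $\Gamma'$ be as in Selberg's lemma. By Lemma~\ref{lem:core}, $\operatorname{core}(\Gamma')$ is a manifold as in Theorem~\ref{thm:A} or as in Theorem~\ref{thm:vanish}(i), so $H^1(\Gamma';\mathfrak g)=0$. By Lemma~\ref{lem:index}, $H^1(\Gamma;\mathfrak g)=0$, and Lemma~\ref{lem:weil} with $k=0$ applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(5)}]
We show that the non-rigidity of $\Gamma_{22}$, quoted in the introduction, passes to a torsion-free normal subgroup $\Gamma'$ of finite index, and that $\operatorname{core}(\Gamma')$ is a manifold as in the theorem. The point to exclude is that non-conjugate representations of $\Gamma_{22}$ become conjugate on $\Gamma'$; this is controlled by the centralizer of $\Gamma'$.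

\emph{Full-rank cusps.} The regular ideal 24-cell has 24 ideal vertices, its facets are octahedra with 6 vertices each, and the link of a vertex in a horosphere is a Euclidean cube. The group $\Gamma_{22}$ is generated by the reflections in the 22 facets that are kept. At least 12 vertices lie on neither removed facet. For such a vertex $v$, the reflections in the six facets through $v$ belong to $\Gamma_{22}$. With $v=\infty$ they are the reflections in the faces of a cube in $\mathbb R^3$, and the products of opposite pairs generate a rank-three lattice of translations. Its intersection $T_v$ with $\Gamma'$ has finite index, so it is again a rank-three lattice. Fix two such vertices, $v=\infty$ and $v'\in\mathbb R^3$.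

\emph{The core of $\Gamma'$.} The limit set contains $v$, $v'$ and the orbit $T_vv'$. If the hull had empty interior, it would lie in a hyperplane, whose boundary contains $\infty$ and is therefore a plane in $\mathbb R^3$; but $T_vv'$ lies in no plane. So the hull has interior points, the components of its boundary are hyperplanes, and Lemma~\ref{lem:core} applies to $\Gamma'$, whose core has finite volume.

\emph{The centralizer of $\Gamma'$ is trivial.} Let $g\in G$ commute with $\Gamma'$. A non-trivial translation fixes exactly one ideal point, so $g$ fixes $v$ and $v'$. Write $g=t_ba_yR$. Conjugation by $g$ sends $t_w$ to $t_{yRw}$ and $T_v$ spans $\mathbb R^3$, so $yR=1$ and $g=t_b$. As $g$ fixes $v'$, we get $g=1$.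

\emph{$\Gamma'$ is not locally rigid.} Since the orbit of $\rho_0$ in the metrizable space $\mathcal R(\Gamma_{22})$ is not open and is homogeneous, there are $\rho_j\to\rho_0$ outside the orbit. Suppose that $\rho_j|_{\Gamma'}$ is conjugate to $\rho_0|_{\Gamma'}$ for some $j$. Then a conjugate $\sigma$ of $\rho_j$ agrees with $\rho_0$ on $\Gamma'$. For $\gamma\in\Gamma_{22}$ and $\delta\in\Gamma'$, normality gives
\[
\sigma(\gamma)\rho_0(\delta)\sigma(\gamma)^{-1}=\sigma(\gamma\delta\gamma^{-1})=\rho_0(\gamma\delta\gamma^{-1})=\rho_0(\gamma)\rho_0(\delta)\rho_0(\gamma)^{-1},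
\]
so $\rho_0(\gamma)^{-1}\sigma(\gamma)$ centralizes $\Gamma'$ and is trivial. Thus $\sigma=\rho_0$, which contradicts the choice of $\rho_j$. Hence the $\rho_j|_{\Gamma'}$ converge to $\rho_0|_{\Gamma'}$ and avoid its orbit.

Finally, the boundary of $\operatorname{core}(\Gamma')$ is non-empty. Otherwise $\Gamma'\backslash\mathbb H^4$ would have finite volume, and $\Gamma'$ would be locally rigid by Theorem~\ref{thm:vanish}(i) and Lemma~\ref{lem:weil}.
\end{proof}

Parts (2) and (3) of Theorem~\ref{thm:B} locate this flexibility: the boundary of $\operatorname{core}(\Gamma')$ is not compact, and for any choice of translations $\gamma_1,\dots,\gamma_k$ in the cusps that meet it, and all large $j$, the representation $\rho_j|_{\Gamma'}$ changes the conjugacy class of at least one of them.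

\begin{thebibliography}{9}

\bibitem{gr} Garland and Raghunathan, Ann. of Math. 92 (1970).

\bibitem{problem} \emph{Local rigidity of right-angled Coxeter groups in hyperbolic 5-space}, \texttt{http://repository.kulib.kyoto-u.ac.jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 277134/\allowbreak 1/\allowbreak 2219-07.pdf}

\bibitem{weil} Weil, Ann. of Math. 80 (1964).

\end{thebibliography}
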